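
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Rectangle packings, sequence pairs and Baxter numbers}


\begin{abstract}
In a packing of $n$ axis-aligned rectangles, every two rectangles are separated
horizontally or vertically. A representation prescribes for every pair one of
the relations west, south, east, north, and a set of representations is complete if
every packing obeys one of its members. We prove that the minimum cardinality of a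
complete set is $n!\cdot\mathrm{Baxter}_n$, where $\mathrm{Baxter}_n$ is the number
of Baxter permutations of $\{1,\dots,n\}$. This confirms a conjecture stated
in~\cite{Bonn}. An optimal complete set consists of the sequence pairs whose diagram
has no empty occurrence of the patterns $2143$ and $3412$.
\end{abstract}

\section{The problem and the result}

\subsection{Representations of packings}

Fix $n\ge1$. A \emph{packing} $P$ of rectangles $1,\dots,n$ consists of widths
$w_i>0$, heights $h_i>0$ and positions $(x_i,y_i)\in\mathbb R^2$ such that the
rectangles $[x_i,x_i+w_i]\times[y_i,y_i+h_i]$ have pairwise disjoint interiors.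
Sizes are arbitrary and there is no rotation. We write
\[
 l_i=x_i,\qquad r_i=x_i+w_i,\qquad b_i=y_i,\qquad t_i=y_i+h_i
\]
for the left, right, bottom and top coordinates, so that $l_i<r_i$ and $b_i<t_i$, and
\[
 iWj \iff r_i\le l_j,\qquad iSj\iff t_i\le b_j,\qquad iNj\iff jSi .
\]
These are read ``$i$ is west, south, north of $j$''; ``$i$ is east of $j$'' means $jWi$.
In a fixed packing $W$, $S$ and $N$ are strict partial orders. If two rectangles have
disjoint interiors, then so have their projections to at least one of the two axes. Hence
for each pair $i\neq j$ at least one of $iWj$, $jWi$, $iNj$, $jNi$ holds; $iWj$ and $jWi$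
exclude each other, and so do $iNj$ and $jNi$.

A \emph{representation} assigns to every pair of rectangles one of the four relations,
that is, one of $iWj$, $jWi$, $iNj$, $jNi$. It \emph{represents} $P$ if every assigned
relation holds in $P$. Once a representation is fixed, the packings which it represents
are described by linear inequalities in the sizes and positions; a representation is thus
one ``case'' in a case distinction over all packings. A set of representations is
\emph{complete} if it contains a representation of every packing of $n$ rectangles, for
all choices of sizes and positions. Let $CR_n$ be the minimum cardinality of a complete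
set: the least number of cases that suffice.

There are $4^{\binom n2}$ representations. For $n=2$ each of the four relations can be the
only one that holds, so $CR_2=4$ and all are needed. For large $n$ far fewer suffice,
because two linear orders of the rectangles carry enough information. For linear orders
$\pi,\rho$ on $\{1,\dots,n\}$ let $\langle\pi,\rho\rangle$ be the representation that
assigns, whenever $i<_\pi j$,
\[
 iWj \ \text{ if } i<_\rho j,\qquad\qquad iNj\ \text{ if } j<_\rho i .
\]
One should think of $\pi$ as listing the rectangles from the upper left to the lower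
right, and of $\rho$ as listing them from the lower left to the upper right. The pair
$(\pi,\rho)$ is called a \emph{sequence pair}. It can be recovered from
$\langle\pi,\rho\rangle$, since $i<_\pi j$ iff $iWj$ or $iNj$ is assigned, and $i<_\rho j$
iff $iWj$ or $iSj$ is assigned. The representations $\langle\pi,\rho\rangle$ form a
complete set (Lemma~\ref{lem:sp}), so $CR_n\le(n!)^2$. Are all of them needed?

Up to renaming the rectangles, a sequence pair is a single permutation: the
\emph{diagram} of $(\pi,\rho)$ is the permutation $\sigma$ for which $\sigma(k)$ is the
$\pi$-rank of the $k$-th element of $\rho$. Each diagram belongs to exactly $n!$ sequence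
pairs. The question thus becomes which diagrams can be dispensed with. For $n=4$ we shall
see by hand that $2143$ and $3412$ can both be dropped, and that $2413$ and $3142$ cannot.
This leaves $22$ of the $24$ diagrams.

\subsection{Baxter numbers and the theorem}

We write permutations as words; ``letter'' means value, and ``before'' and ``after'' refer
to positions. A permutation $\pi$ of $\{1,\dots,n\}$ is a \emph{Baxter permutation} if
there are no indices $i<j<k$ with $j+1<k$ such that
\[
 \pi(j+1)<\pi(i)<\pi(k)<\pi(j)\quad\text{or}\quad \pi(j)<\pi(k)<\pi(i)<\pi(j+1),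
\]
that is, if it avoids the patterns $2\text{-}41\text{-}3$ and $3\text{-}14\text{-}2$, where
the two letters without a dash between them must be adjacent. Let $\mathrm{Baxter}_n$ be
the number of Baxter permutations; the first values are $1,2,6,22,92,422,2074,10754$.

An occurrence of $2143$ or $3412$ in $\sigma\in S_n$, at positions $p_1<p_2<p_3<p_4$, is
\emph{empty} if no position $p\in(p_1,p_4)\setminus\{p_2,p_3\}$ has its value $\sigma(p)$
strictly between the minimum and the maximum of the four values: the bounding box of the
four points in the graph of $\sigma$ contains no fifth point. Let $M_n$ be the set of all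
$\sigma\in S_n$ without empty occurrences of $2143$ and $3412$, and let
\[
 R_n^*=\{\langle\pi,\rho\rangle : \text{the diagram of }(\pi,\rho)\text{ lies in }M_n\},
 \qquad |R_n^*|=n!\,|M_n| .
\]

\begin{theorem}\label{thm:main}
For every $n\ge1$,
\[
 CR_n=n!\cdot\mathrm{Baxter}_n .
\]
Moreover $|M_n|=\mathrm{Baxter}_n$, and $R_n^*$ is a complete set of minimum cardinality.
\end{theorem}

The equation is Conjecture~7.55 of~\cite{Bonn}. The proof establishes three inequalities,
\[
 n!\,\mathrm{Baxter}_n\ \le\ CR_n\ \le\ n!\,|M_n|\ \le\ n!\,\mathrm{Baxter}_n .
\]
The middle one says that $R^*_n$ is complete. It is the heart of the matter and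
occupies Sections~\ref{sec:sp}--\ref{sec:complete}; the idea is shown on four rectangles in
Section~\ref{sec:four}. For the first inequality we construct, in
Section~\ref{sec:lower}, explicit packings with integer coordinates no two of which have a
common representation, and count them in Section~\ref{sec:tree}. The last inequality is
purely combinatorial (Section~\ref{sec:classes}). Section~\ref{sec:strong} collects the
result and a refinement.

\section{Sequence pairs of a packing}\label{sec:sp}

Fix a packing $P$. Let $SP(P)$ be the set of all pairs $(\pi,\rho)$ of linear orders on the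
rectangles with
\begin{equation}\label{eq:SP}
 i<_\pi j\ \Rightarrow\ (iWj\text{ or }iNj),\qquad\qquad
 i<_\rho j\ \Rightarrow\ (iWj\text{ or }iSj).
\end{equation}
The first condition concerns only $\pi$, the second only $\rho$. If
$\langle\pi,\rho\rangle$ represents $P$, then $(\pi,\rho)\in SP(P)$ by the description of
$\pi$ and $\rho$ in terms of the assigned relations. The converse holds too.

\begin{lemma}\label{lem:sp}
\textup{(a)} Let $(\pi,\rho)\in SP(P)$. Then
\begin{equation}\label{eq:read}
 x<_\pi y,\ x<_\rho y\ \Rightarrow\ xWy,\qquad\qquad
 x<_\pi y,\ y<_\rho x\ \Rightarrow\ xNy .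
\end{equation}
In particular $\langle\pi,\rho\rangle$ represents $P$.

\textup{(b)} $SP(P)\ne\emptyset$.
\end{lemma}

\begin{proof}
(a) If $x<_\pi y$ and $x<_\rho y$, then ($xWy$ or $xNy$) and ($xWy$ or $xSy$). Since $xNy$
and $xSy$ exclude each other, $xWy$. If $x<_\pi y$ and $y<_\rho x$, then ($xWy$ or $xNy$)
and ($yWx$ or $ySx$), and $ySx$ means $xNy$. Since $xWy$ and $yWx$ exclude each other,
$xNy$.

(b) (This is the classical sequence-pair theorem.) We need a linear order $\rho$ in which
$j$ precedes $i$ whenever neither $iWj$ nor $iSj$ holds. So for $j\ne i$ define
\[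
 jBi\iff l_j<r_i\text{ and }b_j<t_i .
\]
This says exactly that neither $iWj$ nor $iSj$ holds; hence $jBi$ implies $jWi$ or $jSi$.
The relations $jBi$ and $iBj$ cannot both hold, since otherwise the interiors of $i$ and
$j$ would meet.

We claim that $B$ has no cycle. Otherwise take a shortest one; its length $k$ is at least
$3$. Label each step $xBy$ by one of $W$, $S$ that holds for $(x,y)$. As $W$ and $S$ are
strict partial orders, both labels occur, so there are cyclically consecutive $xByBz$ whose
labels are $W,S$ or $S,W$. Here $x\ne z$, because $k\ge3$.
\begin{itemize}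
\item If $xWy$ and $ySz$, then $l_x<r_x\le l_y<r_z$ (the last step from $yBz$) and
 $b_x<t_y\le b_z<t_z$ (the first step from $xBy$).
\item If $xSy$ and $yWz$, then $b_x<t_x\le b_y<t_z$ (the last step from $yBz$) and
 $l_x<r_y\le l_z<r_z$ (the first step from $xBy$).
\end{itemize}
In both cases $xBz$, which gives a cycle of length $k-1\ge2$, a contradiction.

Let $\rho$ be a linear extension of $B$, that is, $jBi\Rightarrow j<_\rho i$. If
$i<_\rho j$, then $jBi$ fails, so $iWj$ or $iSj$. The reflection $y\mapsto-y$ exchanges $S$
and $N$; applying the construction to the reflected packing gives $\pi$.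
\end{proof}

\section{Four rectangles}\label{sec:four}

Let $n=4$ and suppose that $P$ has a sequence pair with diagram $2143$. Name the rectangles
such that
\[
 \pi=(a,u,v,d),\qquad \rho=(u,a,d,v).
\]
By \eqref{eq:read}, $aNu$ and $vNd$ hold, while the two ``diagonal'' pairs satisfy $uWv$
and $aWd$. We claim that one of the diagonal pairs satisfies a second relation:
\[
 aNd\quad\text{or}\quad uSv .
\]
If both failed, then $t_d>b_a$ and $t_u>b_v$, and together with $aNu$ and $vNd$
\[
 b_a<t_d\le b_v<t_u\le b_a ,
\]
which is absurd. If $aNd$, that is $dSa$, then $a$ and $d$, which are neighbors in $\rho$,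
may be exchanged there without violating \eqref{eq:SP}; the new diagram is $2413$. If
$uSv$, that is $vNu$, then $u$ and $v$ may be exchanged in $\pi$; the new diagram is
$3142$. So diagram $2143$ is superfluous.

Diagram $3412$ is superfluous for the same reason. Let $\pi=(a,v,u,d)$ and
$\rho=(u,d,a,v)$. Then $uWd$ and $aWv$, and the diagonal pairs satisfy $vNu$ and $aNd$. If
neither $aWd$ nor $uWv$ held, then $r_u>l_v\ge r_a>l_d\ge r_u$, which is absurd. If $aWd$,
we may exchange $d$ and $a$ in $\rho$ and obtain $3142$; if $uWv$, we may exchange $v$ and
$u$ in $\pi$ and obtain $2413$. Since all exchanges lead to $2413$ or $3142$, both $2143$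
and $3412$ can be dropped at once.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
 \draw (0,2) rectangle (2,3); \node at (1,2.5) {$a$};
 \draw (2,1) rectangle (3,3); \node at (2.5,2) {$v$};
 \draw (1,0) rectangle (3,1); \node at (2,0.5) {$d$};
 \draw (0,0) rectangle (1,2); \node at (0.5,1) {$u$};
 \node at (1.5,-0.5) {only $2413$};
 \begin{scope}[shift={(4.6,0)}]
 \draw (0,2.25) rectangle (1.5,3); \node at (0.75,2.625) {$a$};
 \draw (0,0) rectangle (1.5,2.25); \node at (0.75,1.1) {$u$};
 \draw (1.5,0.75) rectangle (3,3); \node at (2.25,1.9) {$v$};
 \draw (1.5,0) rectangle (3,0.75); \node at (2.25,0.375) {$d$};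
 \node at (1.5,-0.5) {$2143$ or $2413$};
 \end{scope}
 \begin{scope}[shift={(9.2,0)}]
 \draw (0,1) rectangle (1,3); \node at (0.5,2) {$a$};
 \draw (1,2) rectangle (3,3); \node at (2,2.5) {$v$};
 \draw (2,0) rectangle (3,2); \node at (2.5,1) {$d$};
 \draw (0,0) rectangle (2,1); \node at (1,0.5) {$u$};
 \node at (1.5,-0.5) {only $3142$};
 \end{scope}
\end{tikzpicture}
\caption{Three packings of four rectangles $a,u,v,d$ and the diagrams of their sequence
pairs. In the two pinwheels (left and right) every pair satisfies exactly one relation. In
the middle packing the pair $a,d$ satisfies both $aWd$ and $aNd$, and all other pairs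
satisfy exactly one relation.}
\label{fig:pinwheels}
\end{figure}

The diagrams $2413$ and $3142$, on the other hand, are indispensable. In the left pinwheel
of Figure~\ref{fig:pinwheels} the only relations are $aNu$, $aWv$, $aNd$, $uWv$, $uWd$,
$vNd$, and in the right one $aNu$, $aWv$, $aWd$, $vNu$, $uWd$, $vNd$. So each has just one
representation, namely the sequence pair with diagram $2413$, respectively $3142$. Neither
of these is a Baxter permutation. Thus the sequence pairs with Baxter diagrams do
\emph{not} form a complete set for $n=4$: the Baxter numbers give the size of an optimal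
set, but the diagrams kept are different ones.

The four exchanges can be arranged in a picture,
\[
 3142\ \longrightarrow\ \{2143,\ 3412\}\ \longrightarrow\ 2413 ,
\]
and we call an exchange in the direction of the arrows an \emph{up} move and one against
the arrows a \emph{down} move. For four rectangles, each of $2143$ and $3412$ admits an up
move or a down move, and one move finishes.

For larger $n$ there are two obstacles. First, other rectangles may block the exchange. Add
to a $2143$ a rectangle $z$ in the middle and consider
\[
 a=[0,1]\times[1,2],\ \ u=[0,1]\times[0,1],\ \ z=[1,2]\times[0,2],\ \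
 v=[2,3]\times[1,2],\ \ d=[2,3]\times[0,1].
\]
Both $aNd$ and $uSv$ hold, but the only relations involving $z$ are $aWz$, $uWz$, $zWv$,
$zWd$, so $z$ separates $a,u$ from $v,d$ in both orders. Also $aNu$ and $vNd$ are the only
relations of these two pairs. So this packing has just one sequence pair, with diagram
$21354$. This is why only \emph{empty} occurrences are forbidden in $M_n$. Second, a move
may create new occurrences of $2143$ and $3412$, and up and down moves undo each other, so
repeated moving might run in circles. The remedy is to go first as far down as possible, so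
that afterwards every empty occurrence admits an up move, and then to move up only. The
work consists in showing that this state of affairs persists.

\section{Crosses, a symmetry and a potential}\label{sec:cross}

Let $(\pi,\rho)\in SP(P)$. We name the occurrences of the two patterns in the diagram as in
Section~\ref{sec:four}.

\begin{definition}
A \emph{W-cross} of $(\pi,\rho)$ is a quadruple $(u,a,d,v)$ with
\[
 u<_\rho a<_\rho d<_\rho v,\qquad a<_\pi u<_\pi v<_\pi d\qquad(\text{pattern }2143).
\]
An \emph{N-cross} is a quadruple $(u,d,a,v)$ with
\[
 u<_\rho d<_\rho a<_\rho v,\qquad a<_\pi v<_\pi u<_\pi d\qquad(\text{pattern }3412).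
\]
The \emph{box} of either consists of all $z$ with $u\le_\rho z\le_\rho v$ and
$a\le_\pi z\le_\pi d$. The cross is \emph{empty} if its box contains only $u,a,d,v$.
\end{definition}

By \eqref{eq:read}, the diagonal pairs satisfy $uWv$, $aWd$ in a W-cross and $vNu$, $aNd$
in an N-cross. We have $\langle\pi,\rho\rangle\in R_n^*$ if and only if $(\pi,\rho)$ has no
empty cross. As in Section~\ref{sec:four}, a down move is suggested by $uSv$ at a W-cross
and by $aWd$ at an N-cross; the next definition says that no down move is suggested at an
empty cross.

\begin{definition}
$(\pi,\rho)\in SP(P)$ is \emph{low} if every empty W-cross $(u,a,d,v)$ has $\neg(uSv)$ and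
every empty N-cross $(u,d,a,v)$ has $\neg(aWd)$.
\end{definition}

Up moves and down moves are told apart by the following potential:
\[
 \Phi(\pi,\rho)=\#\{(x,y):xWy,\ xNy,\ y<_\rho x\}+\#\{(x,y):xWy,\ xSy,\ x<_\pi y\}.
\]
Here is its meaning. If $xWy$ and $xNy$, then $x<_\pi y$ is forced and $\rho$ decides which
of the two relations is assigned; the pair counts if it is $xNy$. If $xWy$ and $xSy$, then
$x<_\rho y$ is forced and $\pi$ decides; the pair counts if $xWy$ is assigned. For four
rectangles each up move increases $\Phi$ by one: the exchanged pair becomes counted, and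
nothing else changes.

A rotation of the plane by a right angle exchanges the roles of the two kinds of crosses,
and this will halve the work. Let $\widehat P$ be the packing with rectangles
$[b_i,t_i]\times[-r_i,-l_i]$, and denote its relations by
$\widehat W,\widehat S,\widehat N$. From the definitions,
\begin{equation}\label{eq:rot}
 i\widehat Wj\iff iSj,\qquad i\widehat Nj\iff iWj,\qquad i\widehat Sj\iff jWi .
\end{equation}
Let $\pi^{op}$ be the reverse of the order $\pi$.

\begin{lemma}\label{lem:rot}
The map $(\pi,\rho)\mapsto(\rho,\pi^{op})$ is a bijection from $SP(P)$ onto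
$SP(\widehat P)$ that preserves $\Phi$. Moreover:
\begin{enumerate}
\item[\textup{(a)}] $(u,d,a,v)$ is an empty N-cross of $(\pi,\rho)$ iff $(d,u,v,a)$ is an
 empty W-cross of $(\rho,\pi^{op})$, and $aWd\iff d\,\widehat S\,a$;
\item[\textup{(b)}] $(u,a,d,v)$ is an empty W-cross of $(\pi,\rho)$ iff $(d,v,u,a)$ is an
 empty N-cross of $(\rho,\pi^{op})$, and $uSv\iff u\,\widehat W\,v$.
\end{enumerate}
In particular $(\pi,\rho)$ is low for $P$ iff $(\rho,\pi^{op})$ is low for $\widehat P$.
\end{lemma}

\begin{proof}
By \eqref{eq:rot}, ``$i<_\rho j\Rightarrow i\widehat Wj$ or $i\widehat Nj$'' is the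
condition on $\rho$ in \eqref{eq:SP}. The condition ``$j<_\pi i\Rightarrow i\widehat Wj$
or $i\widehat Sj$'' says that $j<_\pi i$ implies $jNi$ or $jWi$, the condition on
$\pi$. So the map is a bijection.

The first term of $\Phi$ for $(\rho,\pi^{op})$ counts the $(x,y)$ with $xSy$, $xWy$ and
$x<_\pi y$, which is the second term for $(\pi,\rho)$. The second term counts the $(x,y)$
with $xSy$, $yWx$ and $x<_\rho y$; these are the pairs for which $(y,x)$ is counted by the
first term for $(\pi,\rho)$.

(a) $(d,u,v,a)$ is a W-cross of $(\rho,\pi^{op})$ iff $d,u,v,a$ is increasing for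
$\pi^{op}$ and $u<_\rho d<_\rho a<_\rho v$. The first condition says
$a<_\pi v<_\pi u<_\pi d$, so together they say that $(u,d,a,v)$ is an N-cross of
$(\pi,\rho)$. Both crosses have the same box. The last equivalence is from \eqref{eq:rot}.

(b) $(d,v,u,a)$ is an N-cross of $(\rho,\pi^{op})$ iff $d,v,u,a$ is increasing for
$\pi^{op}$, that is $a<_\pi u<_\pi v<_\pi d$, and $u<_\rho a<_\rho d<_\rho v$. Again the
boxes agree, and \eqref{eq:rot} gives the rest.
\end{proof}

\section{The set $R_n^*$ is complete}\label{sec:complete}

We fix a packing $P$ and look for an element of $SP(P)$ without empty crosses.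

\subsection{Going down}

\begin{lemma}\label{lem:down}
If $(\pi,\rho)$ minimizes $\Phi$ over $SP(P)$, then it is low.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rot}, $(\rho,\pi^{op})$ minimizes $\Phi$ over $SP(\widehat P)$, and an
empty N-cross of $(\pi,\rho)$ with $aWd$ yields an empty W-cross $(d,u,v,a)$ of
$(\rho,\pi^{op})$ with $d\,\widehat S\,a$. So it suffices to exclude an empty W-cross
$(u,a,d,v)$ with $uSv$. For four rectangles we exchanged $u$ and $v$ in $\pi$. Now there
may be other rectangles between them, so we move blocks. Let
$B=\{z:u\le_\pi z\le_\pi v\}$. Each $z\in B\setminus\{u,v\}$ satisfies $a<_\pi z<_\pi d$, so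
by emptiness $z<_\rho u$ or $v<_\rho z$. Hence $B$ is the disjoint union of
\[
 U=\{z\in B:z\le_\rho u\},\qquad V=\{z\in B:z\ge_\rho v\}.
\]
Let $\pi'$ arise from $\pi$ by reordering the block $B$ as $V$ followed by $U$, each in its
$\pi$-order. The order changes exactly for the pairs $x\in U$, $y\in V$ with $x<_\pi y$.
For such a pair, by \eqref{eq:read}, either $x=u$ or $uNx$ (as $u<_\pi x$, $x<_\rho u$),
and either $y=v$ or $yNv$ (as $y<_\pi v$, $v<_\rho y$). With $uSv$ this gives $xSy$, that
is, $yNx$. So $(\pi',\rho)\in SP(P)$. Moreover $xWy$, since $x<_\pi y$ and $x<_\rho y$. Thus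
every changed pair was counted in the second term of $\Phi$ and no longer is, and no pair
is newly counted, since $yWx$ fails. There is at least one changed pair, $(u,v)$. The first
term depends only on $\rho$. So $\Phi(\pi',\rho)<\Phi(\pi,\rho)$, a contradiction.
\end{proof}

\subsection{Going up}

\begin{lemma}\label{lem:phase}
Let $(\pi,\rho)\in SP(P)$ be low and have an empty W-cross. Then there is $\rho'$ such that
$(\pi,\rho')\in SP(P)$ is low and $\Phi(\pi,\rho')>\Phi(\pi,\rho)$.
\end{lemma}

The order $\rho'$ results from a sequence of up moves, each of which puts $d$ before $a$ in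
$\rho$ for some empty W-cross $(u,a,d,v)$; we move until no empty W-cross is left. The
difficulty is to control the crosses that a move creates. To move at $(u,a,d,v)$ we need
$aNd$. In Section~\ref{sec:four} we deduced it from $\neg(uSv)$; but for a newly created
empty W-cross $(u',a',d',v')$ the arguments below do not give $\neg(u'Sv')$. What they give
is a pair with this property somewhat further out, which is just as good. So between the
moves we do not maintain lowness but the two weaker conditions of the following definition.
Here $\pi$ is fixed; \emph{from now until the end of the proof of Lemma~\ref{lem:phase} we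
write $x<y$ for $x<_\pi y$}, and ``value'' refers to the order $\pi$.

\begin{definition}
A \emph{witness} for an empty W-cross $(u,a,d,v)$ of $(\pi,\rho)$ is a pair $(u^*,v^*)$
with
\[
 u^*\le_\rho u,\qquad v\le_\rho v^*,\qquad a<u^*,\qquad v^*<d,\qquad \neg(u^*Sv^*).
\]
For $\rho$ with $(\pi,\rho)\in SP(P)$ consider the conditions
\begin{itemize}
\item[$(C_N)$] every empty N-cross $(u,d,a,v)$ of $(\pi,\rho)$ has $\neg(aWd)$;
\item[$(C_W)$] every empty W-cross of $(\pi,\rho)$ has a witness.
\end{itemize}
\end{definition}

If $(\pi,\rho)$ is low, both conditions hold, with $(u,v)$ as a witness for $(u,a,d,v)$.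
Conversely, $(\pi,\rho)$ is low if $(C_N)$ holds and there is no empty W-cross. We shall
define a move that, whenever $\rho$ satisfies both conditions and $(\pi,\rho)$ has an empty
W-cross, leads to an order $\rho'$ with $(\pi,\rho')\in SP(P)$ and larger $\Phi$ that again
satisfies both conditions.

\subsubsection*{The move}

Let $\rho$ satisfy $(C_N)$ and $(C_W)$, and let $(u,a,d,v)$ be an empty W-cross of
$(\pi,\rho)$ with witness $(u^*,v^*)$. By \eqref{eq:read}, $aNu^*$ (since $a<u^*$ and
$u^*\le_\rho u<_\rho a$) and $v^*Nd$ (since $v^*<d$ and $d<_\rho v\le_\rho v^*$). As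
$\neg(u^*Sv^*)$ means $b_{v^*}<t_{u^*}$, we obtain
\begin{equation}\label{eq:heights}
 t_d\le b_{v^*}<t_{u^*}\le b_a,\qquad\text{hence } aNd .
\end{equation}
The witness also lies between $a$ and $d$ in value:
\begin{equation}\label{eq:between}
 a<u^*<d,\qquad a<v^*<d .
\end{equation}
Indeed, $v^*\ne a$ and $u^*\ne d$, because $a<_\rho v^*$ and $u^*<_\rho d$. If $v^*<a$, then
$a<_\rho v^*$ gives $v^*Na$, so $b_{v^*}\ge t_a>b_a$, against \eqref{eq:heights}. If
$d<u^*$, then $u^*<_\rho d$ gives $dNu^*$, so $b_d\ge t_{u^*}>t_d$, a contradiction.

Let $\mathrm{seg}=\{z:a\le_\rho z\le_\rho d\}$. By emptiness every $z\in\mathrm{seg}$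
satisfies $z\le a$ or $z\ge d$. Put
\[
 A=\{z\in\mathrm{seg}:z\le a\},\qquad D=\{z\in\mathrm{seg}:z\ge d\},
\]
and let $\rho'$ arise from $\rho$ by reordering the block $\mathrm{seg}$ as $D$ followed by
$A$, each in its $\rho$-order. We record:
\begin{itemize}
\item In $\rho'$, $d$ is the last element of $D$ and $a$ is the first element of $A$; the
 block $\mathrm{seg}$ occupies the same positions as in $\rho$.
\item $u,u^*$ lie before $\mathrm{seg}$ and $v,v^*$ lie after $\mathrm{seg}$, in $\rho$ and
 in $\rho'$.
\item The relative order changes exactly for the \emph{changed pairs} $(x,y)$: $x\in A$,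
 $y\in D$, $x<_\rho y$, and then $y<_{\rho'}x$. Note $x\le a<d\le y$.
\end{itemize}
For a changed pair, \eqref{eq:read} gives $x=a$ or $xNa$ (as $x<a$, $a<_\rho x$), and $y=d$
or $dNy$ (as $d<y$, $y<_\rho d$). With $aNd$ we get $xNy$, that is, $ySx$. Hence
$(\pi,\rho')\in SP(P)$. Also $xWy$, since $x<y$ and $x<_\rho y$. So every changed pair is
newly counted in the first term of $\Phi$, and none ceases to be counted, since $yWx$
fails. The pair $(a,d)$ is changed, and the second term depends only on $\pi$. Thus
$\Phi(\pi,\rho')>\Phi(\pi,\rho)$.

\subsubsection*{The move preserves $(C_N)$}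

Let $(u',d',a',v')$ be an empty N-cross of $(\pi,\rho')$, so
$u'<_{\rho'}d'<_{\rho'}a'<_{\rho'}v'$ and $a'<v'<u'<d'$. We must show $\neg(a'Wd')$. The
first danger is that the move itself has produced the cross, by bringing a ``$d$'' in front
of an ``$a$''. Claims~1 and~2 exclude this; after that we reduce to $(C_N)$ for $\rho$.

\medskip\noindent\emph{Claim 1. Not both $d'\in D$ and $a'\in A$.} Suppose both hold. If
$d'\ne d$, then $d'<_{\rho'}d<_{\rho'}a'$ and $a'\le a<d<d'$, so $d$ is a fifth element in
the box of the cross, against emptiness. So $d'=d$. If $a'\ne a$, then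
$d'<_{\rho'}a<_{\rho'}a'$ and $a'<a<d'$, again against emptiness. So $a'=a$, and
$a<v'<u'<d$. Elements of $\mathrm{seg}$ do not have values strictly between $a$ and $d$.
Hence $u'$, which precedes $d$ in $\rho'$, lies before $\mathrm{seg}$, and $v'$, which
follows $a$ in $\rho'$, lies after $\mathrm{seg}$. If $u'<_\rho u$, then $u$ would be a
fifth element in the box of $(u',d',a',v')$, against emptiness. So $u\le_\rho u'$; then
$u'$ lies in the box of the original W-cross, and emptiness of the latter forces $u'=u$. In
the same way, $v<_\rho v'$ would put $v$ into the box of $(u',d',a',v')$, so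
$v'\le_\rho v$ and $v'$ lies in the box of the original cross, whence $v'=v$. But $v'<u'$
and $u<v$, a contradiction.

\medskip\noindent\emph{Claim 2. No two of $u',d',a',v'$ form a changed pair.} A changed
pair $(x,y)$ appears in $\rho'$ as $y\in D$ before $x\in A$ with $y>x$. In the pattern
$3412$ this forces $y\in\{u',d'\}$ and $x\in\{a',v'\}$. If $y=u'$, then $d'$ lies between
$u'$ and $x$ in $\rho'$, so $d'\in\mathrm{seg}$, and $d'>u'\ge d$ gives $d'\in D$. So
$d'\in D$ in any case. If $x=v'$, then $a'$ lies between $y$ and $v'$ in $\rho'$, so
$a'\in\mathrm{seg}$, and $a'<v'\le a$ gives $a'\in A$. So $a'\in A$ in any case. This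
contradicts Claim~1.

\medskip
By Claim~2, $(u',d',a',v')$ is an N-cross of $(\pi,\rho)$. If it is empty there,
$\neg(a'Wd')$ holds by $(C_N)$ for $\rho$. Otherwise let $Z\ne\emptyset$ be the set of
elements other than $u',d',a',v'$ in its box with respect to $\rho$. We shall find an empty
N-cross of $(\pi,\rho)$ with the same $a'$ and $d'$. Every $z\in Z$ has left the box when
$\rho$ became $\rho'$; so either $(u',z)$ is changed, with $u'\in A$ and $z\in D$, or
$(z,v')$ is changed, with $z\in A$ and $v'\in D$. Only one of the two types occurs, the
same for all $z\in Z$, because $u'\in A$ and $v'\in D$ would give $u'\le a<d\le v'$.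

\smallskip\noindent\emph{First type: $u'\in A$ and $Z\subseteq D$.} For $z\in Z$ we have
$d'>z\ge d$, so $d'\notin A$. Also $d'\notin D$, since $d'$ follows $u'\in A$ in $\rho'$.
So $d'\notin\mathrm{seg}$, and $d'$, hence also $a'$ and $v'$, lie after $\mathrm{seg}$. Let
$z$ be the $\rho$-last element of $Z$. Then $z<_\rho d'<_\rho a'<_\rho v'$ and
$a'<v'<u'\le a<d\le z<d'$, so $(z,d',a',v')$ is an N-cross of $(\pi,\rho)$. It is empty,
since a further element in its box would be an element of $Z$ later than $z$. By $(C_N)$
for $\rho$, $\neg(a'Wd')$.

\smallskip\noindent\emph{Second type: $v'\in D$ and $Z\subseteq A$.} For $z\in Z$ we have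
$a'<z\le a$, so $a'\notin D$. Also $a'\notin A$, since $a'$ precedes $v'\in D$ in $\rho'$.
So $a'\notin\mathrm{seg}$, and $a'$, hence also $d'$ and $u'$, lie before $\mathrm{seg}$.
Let $z$ be the $\rho$-first element of $Z$. Then $u'<_\rho d'<_\rho a'<_\rho z$ and
$a'<z\le a<d\le v'<u'<d'$, so $(u',d',a',z)$ is an N-cross of $(\pi,\rho)$. It is empty,
since a further element in its box would be an element of $Z$ earlier than $z$. By $(C_N)$
for $\rho$, $\neg(a'Wd')$.

\subsubsection*{The move preserves $(C_W)$}

Let $(u',a',d',v')$ be an empty W-cross of $(\pi,\rho')$, so
$u'<_{\rho'}a'<_{\rho'}d'<_{\rho'}v'$ and $a'<u'<v'<d'$. We must find a witness for it in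
$\rho'$. There are two candidates: a witness that it already had in $\rho$, and the witness
$(u^*,v^*)$ used in the move. The following claim says when the second one works.

\medskip\noindent\emph{Claim 3. If $a'\le a$, $d\le d'$ and some $e\in\{u',a',d',v'\}$ lies
in $\mathrm{seg}$, then $(u^*,v^*)$ is a witness for $(u',a',d',v')$ in $\rho'$.} By
\eqref{eq:between}, $u^*$ and $v^*$ lie strictly between $a'$ and $d'$ in value, and
$\neg(u^*Sv^*)$ is given. Since $u^*$ lies before $\mathrm{seg}$,
$u^*<_{\rho'}e\le_{\rho'}v'$. If $u'<_{\rho'}u^*$, then $u^*$ would lie in the box of the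
cross and differ from $u',v'$ by position and from $a',d'$ by value, against emptiness. So
$u^*\le_{\rho'}u'$. Since $v^*$ lies after $\mathrm{seg}$, $u'\le_{\rho'}e<_{\rho'}v^*$,
and $v^*<_{\rho'}v'$ would put $v^*$ into the box as a fifth element. So
$v'\le_{\rho'}v^*$.

\medskip\noindent\emph{Case I: two of $u',a',d',v'$ form a changed pair.} It appears in
$\rho'$ as an element of $D$ before a smaller element of $A$. In the pattern $2143$ this is
$u'$ before $a'$, or $d'$ before $v'$. If $u'\in D$ and $a'\in A$, then $a'\le a$ and
$d'>u'\ge d$. If $d'\in D$ and $v'\in A$, then $d'\ge d$ and $a'<v'\le a$. Claim~3 applies.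

\medskip\noindent\emph{Case II: no two of them form a changed pair.} Then
$(u',a',d',v')$ is a W-cross of $(\pi,\rho)$.

Suppose it is not empty in $\rho$. Then a fifth element $z$ of its box has left the box, so
$a'<z<d'$ and one of the following holds.
\begin{itemize}
\item $u'\in A$, $z\in D$: then $a'<u'\le a$ and $d'>z\ge d$, and we take $e=u'$.
\item $z\in A$, $v'\in D$: then $a'<z\le a$ and $d'>v'\ge d$, and we take $e=v'$.
\end{itemize}
Claim~3 applies.

Suppose it is empty in $\rho$, and let $(u_0,v_0)$ be a witness in $\rho$, which exists by
$(C_W)$. If $u_0\le_{\rho'}u'$ and $v'\le_{\rho'}v_0$, it is a witness in $\rho'$.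
Otherwise, since $a'<u_0$ and $v_0<d'$ by the definition of a witness, one of the following
holds.
\begin{itemize}
\item $(u_0,u')$ is changed: $u_0\in A$, $u'\in D$, so $a'<u_0\le a$ and $d'>u'\ge d$, and
 we take $e=u'$.
\item $(v',v_0)$ is changed: $v'\in A$, $v_0\in D$, so $a'<v'\le a$ and $d'>v_0\ge d$, and
 we take $e=v'$.
\end{itemize}
Claim~3 applies. So $(C_W)$ holds for $\rho'$.

\begin{proof}[Proof of Lemma~\ref{lem:phase}]
As $(\pi,\rho)$ is low, $\rho$ satisfies $(C_N)$ and $(C_W)$. While there is an empty
W-cross, make a move. Both conditions are preserved and $\Phi$ increases each time. As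
$\Phi$ is bounded in terms of $n$, the process stops, after at least one move, at some
$\rho'$ such that $(\pi,\rho')\in SP(P)$ has no empty W-cross and satisfies $(C_N)$. Then
$(\pi,\rho')$ is low.
\end{proof}

\subsection{Conclusion}

\begin{proposition}\label{prop:complete}
$R^*_n$ is complete. Hence $CR_n\le n!\,|M_n|$.
\end{proposition}

\begin{proof}
Let $P$ be a packing. Start with a minimizer of $\Phi$ on $SP(P)$, which is nonempty by
Lemma~\ref{lem:sp}(b); it is low by Lemma~\ref{lem:down}. As long as there is an empty
cross, proceed as follows. If there is an empty W-cross, apply Lemma~\ref{lem:phase}. If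
there is an empty N-cross, then $(\rho,\pi^{op})$ is low for $\widehat P$ and has an empty
W-cross, by Lemma~\ref{lem:rot}; apply Lemma~\ref{lem:phase} to it and rotate back. Each
application yields a low element of $SP(P)$ with larger $\Phi$. As $\Phi$ is bounded, the
process stops at some $(\pi,\rho)\in SP(P)$ without empty crosses. Then
$\langle\pi,\rho\rangle\in R_n^*$ represents $P$ by Lemma~\ref{lem:sp}(a).
\end{proof}

\section{Packings without common representations}\label{sec:lower}

For the lower bound we look for many packings no two of which have a common representation.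
The idea is to assign a packing $P_\sigma$ to each permutation $\sigma$ in such a way that
for $i<j$ only $iWj$ and $iNj$ are possible, and to make the rectangles so large that
often just one of the two holds. Different permutations may give the same packing, so we
restrict to the following set. For letters $a<d$ we write $(a,d)$, $[a,d]$, $[a,d)$,
$(a,d]$ for the corresponding intervals of integers.

\begin{definition}
$\mathcal T_n$ is the set of all $\tau\in S_n$ that have \emph{no} adjacent letters $d,a$
($d$ immediately before $a$) with $d>a$ such that some letter before them and some letter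
after them both have values in $(a,d)$. Equivalently, $\tau$ avoids
$2\text{-}41\text{-}3$ and $3\text{-}41\text{-}2$.
\end{definition}

For an interval $I$ of values let $\sigma|_I$ be the subword of $\sigma$ formed by the
letters in $I$.

\begin{lemma}\label{lem:restrict}
If $\tau\in\mathcal T_n$, then $\tau|_I$ has the defining property of $\mathcal T$ for
every interval $I$.
\end{lemma}

\begin{proof}
Suppose that $d>a$ are adjacent in $\tau|_I$, $d$ first, with $u$ before and $v$ after
them, $u,v\in(a,d)$. In $\tau$ the letters between $d$ and $a$ are not in $I$, so they are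
greater than $d$ or less than $a$. Going from $d$ to $a$ we meet a letter $y\ge d$
immediately followed by a letter $x\le a$. Then $y,x$ with $u$ and $v$ contradict
$\tau\in\mathcal T_n$.
\end{proof}

\begin{lemma}\label{lem:interval}
Let $\sigma\ne\tau$ in $S_n$, and let $I=[a,d]$ be an interval of minimal size with
$\sigma|_I\neq\tau|_I$. Then, up to exchanging $\sigma$ and $\tau$,
\[
 \sigma|_I=L\,a\,d\,R,\qquad \tau|_I=L\,d\,a\,R
\]
for some words $L,R$, whose letters are those in $(a,d)$.
\end{lemma}

\begin{proof}
Clearly $a<d$. By minimality the two words agree after $a$ is deleted, and also after $d$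
is deleted. So they differ only in the relative order of $a$ and $d$. If a letter
$z\in(a,d)$ lay between $a$ and $d$ in one of the words, then, since the order of $a,z$ and
that of $z,d$ is the same in the other word, $a$ and $d$ would be in the same order in both
words, a contradiction. So $a$ and $d$ are adjacent in both words.
\end{proof}

\subsection*{The packings $P_\sigma$}

Let $\sigma\in S_n$. For each letter $x$ put
\begin{align*}
 l_x&=\max\bigl(\{0\}\cup\{i<x: i\text{ before }x\}\bigr), &
 r_x&=\min\bigl(\{n+1\}\cup\{j>x: j\text{ after }x\}\bigr)-1,\\
 \alpha_x&=\max\bigl(\{0\}\cup\{i<x: i\text{ after }x\}\bigr), &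
 \beta_x&=\min\bigl(\{n+1\}\cup\{j>x: j\text{ before }x\}\bigr)-1,
\end{align*}
and let rectangle $x$ be $[l_x,r_x]\times[n-\beta_x,\,n-\alpha_x]$. Here $l_x,r_x$ are
indeed the left and right coordinates, $\alpha_x$ and $\beta_x$ are the depths of the top
and the bottom side below the line $y=n$, and
\begin{equation}\label{eq:diag}
 l_x,\alpha_x\le x-1,\qquad r_x,\beta_x\ge x .
\end{equation}
So rectangle $x$ has positive width and height; it contains the $x$-th unit square on the
diagonal of $[0,n]^2$ from the upper left to the lower right. Note that
$iNj\iff\beta_i\le\alpha_j$.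

\begin{lemma}\label{lem:Psigma}
$P_\sigma$ is a packing. For $i<j$, we have $iWj$ if $i$ is before $j$ in $\sigma$, and
$iNj$ if $j$ is before $i$; and neither $jWi$ nor $jNi$ holds.
\end{lemma}

\begin{proof}
Let $i$ be before $j$ and $k=l_j$. Then $i\le k<j$, and all letters in $(k,j)$ are after
$j$, hence after $i$. So the letter $k+1\in(k,j]$ is after $i$, and it is greater than $i$.
Hence $r_i\le k=l_j$, that is, $iWj$.

Let $j$ be before $i$ and $k=\alpha_j$. Then $i\le k<j$, and all letters in $(k,j)$ are
before $j$, hence before $i$. So $k+1\in(k,j]$ is before $i$ and greater than $i$. Hence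
$\beta_i\le k=\alpha_j$, that is, $iNj$.

In particular the interiors are disjoint. By \eqref{eq:diag}, $r_j\ge j>l_i$ and
$\beta_j\ge j>\alpha_i$, so neither $jWi$ nor $jNi$ holds.
\end{proof}

As an example, for $\sigma=2413$ and for $\sigma=2143$ one obtains the same packing
\[
 1=[0,2]\times[3,4],\quad 2=[0,2]\times[0,3],\quad 3=[2,4]\times[1,4],\quad
 4=[2,4]\times[0,1],
\]
a scaled copy of the middle packing of Figure~\ref{fig:pinwheels} with
$(a,u,v,d)=(1,2,3,4)$. Of the two permutations only $2143$ lies in $\mathcal T_4$.

\begin{lemma}\label{lem:nocommon}
For distinct $\sigma,\tau\in\mathcal T_n$, no representation represents both $P_\sigma$ and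
$P_\tau$.
\end{lemma}

\begin{proof}
Take $I=[a,d]$, $\sigma|_I=LadR$ and $\tau|_I=LdaR$ as in Lemma~\ref{lem:interval}. By
Lemma~\ref{lem:Psigma}, $aWd$ holds in $P_\sigma$, $aNd$ holds in $P_\tau$, and no other
relation than these two is possible for the pair $a,d$. We show that $P_\sigma$ and
$P_\tau$ force different relations. By Lemma~\ref{lem:restrict} for $\tau$, the descent
$da$ does not have letters of $(a,d)$ on both sides in $\tau|_I$, so $L=\emptyset$ or
$R=\emptyset$.

\emph{In $P_\tau$, $aWd$ fails.} If $L=\emptyset$, no letter of $[a,d)$ is before $d$ in
$\tau$, so $l_d\le a-1<r_a$. If $R=\emptyset$, no letter of $(a,d]$ is after $a$ in $\tau$,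
so $r_a\ge d>l_d$.

\emph{In $P_\sigma$, $aNd$ fails.} If $L=\emptyset$, no letter of $(a,d]$ is before $a$ in
$\sigma$, so $\beta_a\ge d>\alpha_d$. If $R=\emptyset$, no letter of $[a,d)$ is after $d$
in $\sigma$, so $\alpha_d\le a-1<\beta_a$.

So a representation of $P_\tau$ must assign $aNd$, and a representation of $P_\sigma$ must
assign $aWd$.
\end{proof}

For a bijection $\lambda$ of $\{1,\dots,n\}$ let $P_{\tau,\lambda}$ be $P_\tau$ with its
rectangle $x$ renamed $\lambda(x)$.

\begin{proposition}\label{prop:lower}
The $n!\,|\mathcal T_n|$ packings $P_{\tau,\lambda}$ with $\tau\in\mathcal T_n$,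
$\lambda\in S_n$ pairwise have no common representation. Hence
$CR_n\ge n!\,|\mathcal T_n|$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Psigma}, a representation of $P_{\tau,\lambda}$ assigns
$\lambda(i)\,W\,\lambda(j)$ or $\lambda(i)\,N\,\lambda(j)$ whenever $i<j$. So it determines
$\lambda$: the relation ``$W$ or $N$ is assigned'' is the linear order
$\lambda(1),\dots,\lambda(n)$. For equal $\lambda$ and distinct $\tau$, apply
Lemma~\ref{lem:nocommon}.
\end{proof}

\section{Counting $\mathcal T_n$}\label{sec:tree}

We show $|\mathcal T_n|=\mathrm{Baxter}_n$ by generating both classes in the same way,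
inserting the largest letter. A letter of a word is a \emph{left-to-right (LR) maximum} if
no greater letter is before it, and a \emph{right-to-left (RL) maximum} if no greater
letter is after it. Give a permutation the label $(p,q)$ if it has $p$ LR maxima and $q$
RL maxima.

\begin{proposition}\label{prop:TB}
$|\mathcal T_n|=\mathrm{Baxter}_n$ for all $n\ge1$.
\end{proposition}

\begin{proof}
For $n=1$ both classes consist of one permutation with label $(1,1)$. Let $n\ge2$. We show
for each of the two classes: deleting the letter $n$ does not lead out of the class, and a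
member of the class in $S_{n-1}$ with label $(p,q)$ arises by this deletion from exactly
$p+q$ members in $S_n$, with labels
\begin{equation}\label{eq:rule}
 (1,q+1),\dots,(p,q+1),\qquad (p+1,1),\dots,(p+1,q).
\end{equation}
Then by induction on $n$ the two classes contain equally many permutations of each label.

Let $\tau\in S_{n-1}$ be in the class, put $m=n-1$, and let $m=m_1,m_2,\dots,m_q$ be its RL
maxima from left to right. The LR maxima of $\tau$ lie at or before $m$, the last one being
$m$, and the RL maxima lie at or after $m$. So inserting $n$ immediately before the $k$-th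
LR maximum, $1\le k\le p$, gives the label $(k,q+1)$: the first $k-1$ LR maxima survive and
$n$ is added, and all RL maxima survive and $n$ is added. If $n$ is inserted to the right
of $m$, all LR maxima survive and $n$ is added, and the RL maxima of the result are $n$ and
the old ones to its right.

\emph{The class $\mathcal T$.} Deleting $n$ stays in the class by Lemma~\ref{lem:restrict}.
Insert $n$ into $\tau$. Old descents $da$ that remain adjacent are as before, because $n$
does not lie in $(a,d)$ for $d\le n-1$, and a new ascent is harmless. The new descent
$n\,y$, if any, is forbidden iff $\tau$ has letters greater than $y$ both before and after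
$y$. So the allowed places are: immediately before an LR maximum, immediately before an RL
maximum, and at the end. (The letter $m$ is both.)
\begin{itemize}
\item Before the $k$-th LR maximum, $1\le k\le p$: label $(k,q+1)$.
\item Before $m_k$, $2\le k\le q$: label $(p+1,q-k+2)$.
\item At the end: label $(p+1,1)$.
\end{itemize}
This is \eqref{eq:rule}.

\emph{Baxter permutations.} Delete $n$ from a Baxter word $\dots x\,n\,y\dots$. A forbidden
pattern in the result must use the new adjacency $xy$. If it is a $2\text{-}41\text{-}3$,
formed by $u,x,y,v$ with $y<u<v<x$, then $u,n,y,v$ was a forbidden pattern. If it is a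
$3\text{-}14\text{-}2$, formed by $u,x,y,v$ with $x<v<u<y$, then $u,x,n,v$ was one. If $n$
is the first or last letter, no adjacency is new. So deletion stays in the class.

Insert $n$ between $x$ and $y$ (one of them possibly absent) in the Baxter word $\tau$. In
a forbidden pattern $n$ can only play the role of $4$, and a pattern without $n$ would
already be forbidden in $\tau$. So the result is Baxter iff
\begin{itemize}
\item[(i)] there are no $u$ to the left and $v$ to the right of $n$ with $x<v<u$, and
\item[(ii)] there are no $u$ to the left of $n$ and $v$ to the right of $y$ with $y<u<v$,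
\end{itemize}
where (i) is void if $x$ is absent and (ii) is void if $y$ is absent.

Suppose first that $m$ is to the right of the gap. If $y$ is not an LR maximum, then
$y\ne m$ and some $u>y$ is to the left, so $u,n,y,m$ violates (ii). If $y$ is an LR
maximum, no $u>y$ is to the left and (ii) holds. In this case a violation of (i) would have
$x<v<u<y$, so $v\ne y$ and $u,x,y,v$ would be a $3\text{-}14\text{-}2$ in $\tau$, which is
impossible. So the gap is allowed iff $y$ is an LR maximum. Reversing words exchanges the
two patterns and LR with RL maxima. So if $m$ is to the left of the gap, the gap is allowed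
iff $x$ is an RL maximum.
\begin{itemize}
\item Before the $k$-th LR maximum, $1\le k\le p$: label $(k,q+1)$.
\item Immediately after $m_k$, $1\le k\le q$: label $(p+1,q-k+1)$.
\end{itemize}
This is again \eqref{eq:rule}.
\end{proof}

\section{Diagrams without empty crosses}\label{sec:classes}

It remains to show $|M_n|\le\mathrm{Baxter}_n$. We compare $M_n$ with $\mathcal T_n$ by
means of an equivalence relation that links $2143$ with $2413$, and $3412$ with $3142$:
each class contains at least one element of $\mathcal T_n$ and at most one of $M_n$.

\begin{definition}
Let $\equiv$ be the equivalence relation on $S_n$ generated by exchanging two adjacent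
letters $a<d$ (in either order) whenever some letter before them and some letter after them
both have values in $(a,d)$.
\end{definition}

As motivation, not used below, we note that these are exchanges that the packings
$P_\sigma$ do not notice. Let $u$ be before and $v$ after the adjacent letters $a$ and $d$,
with $u,v\in(a,d)$. The relative position of $a$ and $d$ could affect only $l_d,\alpha_d$,
where $a$ is a candidate for the maximum, and $r_a,\beta_a$, where $d$ is a candidate for
the minimum. But $u$ is a better candidate for $l_d$ and $\beta_a$, and $v$ is a better one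
for $\alpha_d$ and $r_a$.

\begin{proposition}\label{prop:classes}
\textup{(a)} Every $\equiv$-class contains an element of $\mathcal T_n$.

\textup{(b)} Every $\equiv$-class contains at most one element of $M_n$.

Hence $|M_n|\le\mathrm{Baxter}_n$.
\end{proposition}

\begin{proof}
(a) Take an element of the class with the minimum number of inversions. If it had a descent
$da$ of the kind forbidden in $\mathcal T_n$, exchanging $d$ and $a$ would stay in the
class and reduce the number of inversions by one.

(b) Suppose $\sigma\equiv\tau$ with $\sigma\neq\tau$, both in $M_n$. Take $I=[a,d]$,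
$\sigma|_I=LadR$ and $\tau|_I=LdaR$ as in Lemma~\ref{lem:interval}.

Restriction to $I$ respects $\equiv$ (defined on words with letters in $I$ by the same
rule): if a generating exchange involves two letters $a'<d'$ in $I$, then they are
adjacent in the restriction and $(a',d')\subseteq I$, so it restricts to a generating
exchange; otherwise it restricts to the identity. So $LadR\equiv LdaR$. The first letter of
a word never changes under $\equiv$, because an exchange at the first two positions would
need a letter before them. So $L\ne\emptyset$. In the same way the last letter never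
changes, so $R\ne\emptyset$.

Let $u$ be the last letter of $L$ and $v$ the first letter of $R$; both lie in $(a,d)$. If
$u<v$, then $u\,a\,d\,v$ is an occurrence of $2143$ at consecutive positions of
$\sigma|_I$. If $u>v$, then $u\,d\,a\,v$ is an occurrence of $3412$ at consecutive positions
of $\tau|_I$. Letters outside $I$ do not have values in $(a,d)$, so the occurrence is empty
in $\sigma$, respectively in $\tau$. This contradicts membership in $M_n$.

By (b), (a) and Proposition~\ref{prop:TB}, $|M_n|$ is at most the number of classes, which
is at most $|\mathcal T_n|=\mathrm{Baxter}_n$.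
\end{proof}

\section{The theorem and a refinement}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:lower} and~\ref{prop:TB}, Proposition~\ref{prop:complete},
and Proposition~\ref{prop:classes},
\[
 n!\,\mathrm{Baxter}_n=n!\,|\mathcal T_n|\ \le\ CR_n\ \le\ n!\,|M_n|\ \le\
 n!\,\mathrm{Baxter}_n .
\]
So equality holds throughout, and $R_n^*$, a complete set with $n!\,|M_n|$ elements, has
minimum cardinality.
\end{proof}

In particular the minimum is attained by sequence pairs, and the permutations in which
every occurrence of $2143$ or $3412$ has a further point in its bounding box are counted by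
the Baxter numbers. The argument gives more.

\begin{theorem}\label{thm:strong}
Let $n\ge1$.
\begin{enumerate}
\item[\textup{(a)}] Every $\equiv$-class contains exactly one element of $M_n$ and exactly
 one element of $\mathcal T_n$.
\item[\textup{(b)}] Let $\mathcal F$ be any family of packings of $n$ rectangles that
 contains all $P_{\tau,\lambda}$ with $\tau\in\mathcal T_n$, $\lambda\in S_n$; for example,
 all packings in $[0,n]^2$ with integer coordinates. Then the minimum size of a set of
 representations containing a representation of every member of $\mathcal F$ is exactly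
 $n!\,\mathrm{Baxter}_n$.
\item[\textup{(c)}] Every complete set of minimum size contains exactly one representation
 of each $P_{\tau,\lambda}$ with $\tau\in\mathcal T_n$, $\lambda\in S_n$, and nothing else.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) By Proposition~\ref{prop:classes}, Proposition~\ref{prop:TB} and
Theorem~\ref{thm:main},
\[
 |M_n|\le\#\text{classes}\le|\mathcal T_n|=\mathrm{Baxter}_n=|M_n| .
\]
So all are equal. As each class has at most one element of $M_n$ and at least one of
$\mathcal T_n$, it has exactly one of each.

(b) The set $R_n^*$ contains a representation of every packing, which gives the upper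
bound. The lower bound in Proposition~\ref{prop:lower} used only the packings
$P_{\tau,\lambda}$; by construction their coordinates are integers in $[0,n]$, so the
example is indeed such a family.

(c) The $n!\,\mathrm{Baxter}_n$ packings $P_{\tau,\lambda}$ pairwise share no
representation. So a complete set of $n!\,\mathrm{Baxter}_n$ representations contains
exactly one representation of each of them, and no further element.
\end{proof}

\begin{thebibliography}{1}
\bibitem{Bonn} \emph{Improved Cardinality Bounds For},
\url{https://bonndoc.ulb.uni-bonn.de/xmlui/bitstream/handle/20.500.11811/7936/5478.pdf?isAllowed=y&sequence=1},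
Conjecture~7.55.
\end{thebibliography}

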